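
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Rounded polygons in the Gauss plane\\ and the last stable circle}


\begin{abstract}
In a sector of angle $\pi/n$ of the Gauss plane, circular arcs about the vertex are stable for the free boundary isoperimetric problem exactly up to the radius $\sqrt{n^2-1}$, where a branch of noncircular critical curves, the rounded $n$-gons, leaves the circles. A conjecture says that for every $n>2$ this branch first runs to smaller areas as a family of unstable curves, turns around once, and is stable from then on. We show that the rounded $n$-gons form one smooth curve, that their stability is decided by the sign of the derivative of the area along it, and that at the circle this derivative has the sign of $s^2-9s-12$ with $s=n^2-1$. The conjecture fails for every real $n\ge\sqrt{(11+\sqrt{129})/2}\approx3.3435$,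 equality included. For $n\ge4$ we determine all rounded $n$-gons: there is none of area at most that of the critical circle and exactly one, which is stable, of every larger area below the total area $1$.
\end{abstract}

\section{The question and the results}

\subsection*{The Gauss plane and rounded $n$-gons}

The Gauss plane is $\mathbb R^2$ with density $\frac1{2\pi}e^{-r^2/2}$, which weights both area and length. The total area is $1$, and a disk of radius $r$ about the origin has area $1-e^{-r^2/2}$. Up to an additive constant in $\psi$ the density is $e^{\psi}$ with $\psi=-r^2/2$. For a curve $\gamma$ with unit normal $\nu$ the \emph{generalized curvature} is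
\[
\kappa_\varphi=\kappa-\frac{\partial\psi}{\partial\nu}=\kappa+\langle\gamma,\nu\rangle ,
\]
where $\kappa$ is the Euclidean curvature with respect to $\nu$, normalized so that a circle has $\kappa=1/r>0$ for its inward normal. Curves of constant $\kappa_\varphi$ are the critical points of weighted length for fixed weighted area. A circle of radius $r$ about the origin has $\kappa_\varphi=1/r-r$.

In the $\alpha$-sector $\{0\le\theta\le\alpha\}$ the free boundary isoperimetric problem asks to minimize weighted length among curves that go from one boundary ray to the other and enclose, on the side of the vertex, a prescribed weighted area. A critical curve is \emph{stable} if the second variation of weighted length is nonnegative for all area-preserving variations whose endpoints slide along the two rays.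

Let $n>2$ be real. A \emph{rounded $n$-gon} is given by a curve in the closed $\pi/n$-sector, $C^2$ up to its endpoints, such that
\begin{itemize}
\item it is neither a circular arc nor a straight segment or ray;
\item it has constant generalized curvature;
\item it goes from one boundary ray to the other and meets both perpendicularly;
\item its distance from the origin is strictly monotone along the curve.
\end{itemize}
If $\mathcal R$ is the region of the sector between this piece and the origin, the \emph{area} of the rounded $n$-gon is $A=2n\cdot(\text{weighted area of }\mathcal R)\in(0,1)$. It is called stable if the piece is stable in the $\pi/n$-sector. Two rounded $n$-gons are identified if their pieces coincide or are mirror images in the bisector of the sector. For integer $n$, repeated reflection of the piece in the boundary rays produces a closed curve with $n$-fold dihedral symmetry, a polygon with rounded vertices. It encloses the area $A$, and the identification is the one up to rotation.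

\subsection*{What one would guess}

Circular arcs about the vertex are critical for every area. Among mean-zero perturbations of such an arc the most dangerous one is the Neumann mode $\cos n\theta$ on $[0,\pi/n]$, and it destabilizes when $r^2+1=n^2$ (see \eqref{eq:circleQ}). So the last stable circle has radius $\sqrt{n^2-1}$ and area
\[
A_n=1-e^{-(n^2-1)/2}.
\]
There a branch of critical curves leaves the circles, of the shape $\cos n\theta$ to first order. The two signs of this perturbation are mirror images, so there is one branch up to identification. Two pictures are possible. If the branch starts toward larger areas, one expects it to be stable. If it starts toward smaller areas, one expects unstable curves, followed by a turn at some smallest area $a_n$, after which the curves are stable. The following conjecture \cite[Conjecture 4.4]{GS} chooses the second picture for all $n$.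

\begin{conjecture}
In the Gauss plane, for $n>2$, for area $a_n<A<A_n=1-e^{-(n^2-1)/2}$, there are up to rotation precisely two rounded $n$-gons, one stable and one unstable. As $A$ approaches $A_n$, the unstable $n$-gons approach a circle. For $A>A_n$, there remains just the stable $n$-gon. As $A$ approaches $a_n$, the stable and unstable rounded $n$-gons coalesce. For $A<a_n$, there are no rounded $n$-gons.
\end{conjecture}

Precisely, for each $n>2$ there should be a number $0<a_n<A_n$ such that
\begin{itemize}
\item[(i)] for every $A\in(a_n,A_n)$ there are exactly two rounded $n$-gons of area $A$, one stable and one unstable;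
\item[(ii)] as $A\to A_n$, the unstable ones converge to the circle of radius $\sqrt{n^2-1}$ about the origin;
\item[(iii)] for every $A\in(A_n,1)$ there is exactly one rounded $n$-gon of area $A$, and it is stable;
\item[(iv)] as $A\to a_n$, the stable and the unstable ones converge to a common curve;
\item[(v)] for $A<a_n$ there is no rounded $n$-gon of area $A$.
\end{itemize}

\subsection*{Results}

Throughout, $n>2$ is real, $\alpha=\pi/n$, $s_n=n^2-1$, and
\[
n_*=\sqrt{\frac{11+\sqrt{129}}2}=3.3434\ldots
\]

\begin{theorem}[Structure]\label{thm:structure}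
The rounded $n$-gons, up to identification, form one smooth curve $(P_E)_{E\in(0,\infty)}$. The area $\mathcal A(E)$ of $P_E$ extends smoothly to $E=0$ with $\mathcal A(0)=A_n$. As $E\to0$ the $n$-gons tend to the circle of radius $\sqrt{n^2-1}$, and $\mathcal A(E)\to1$ as $E\to\infty$. The $n$-gon $P_E$ is stable if and only if $\mathcal A'(E)\ge0$.
\end{theorem}

\begin{theorem}[Disproof, with the sharp local threshold]\label{thm:threshold}
The derivative $\mathcal A'(0)$ has the sign of $s_n^2-9s_n-12$: it is positive iff $n>n_*$ and negative iff $n<n_*$. If $n\ge n_*$ (equality included), then $\mathcal A(E)>A_n$ for all small $E>0$. Hence \textup{(i)} and \textup{(ii)} cannot both hold, and the conjecture fails for every real $n\ge n_*$, in particular for every integer $n\ge4$.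
\end{theorem}

\begin{theorem}[Classification for $n\ge4$]\label{thm:class}
If $n\ge4$ is real, then $\mathcal A'>0$ on $[0,\infty)$. So for $A\le A_n$ there is no rounded $n$-gon. For each $A\in(A_n,1)$ there is exactly one; it is stable, and it tends to the circle as $A\downarrow A_n$. In particular \textup{(i)} already fails.
\end{theorem}

\begin{theorem}[The range $2<n<n_*$]\label{thm:small}
Let $2<n<n_*$. The $n$-gons near the circle are unstable and have $A<A_n$. Put $a_n=\min\mathcal A\in(0,A_n)$. There is no $n$-gon for $A<a_n$. For $A\in(a_n,A_n)$ there are at least two, at least one of them stable, and for almost every such $A$ at least one unstable. For every $A\in[A_n,1)$ there is at least one stable $n$-gon. If moreover for some $E_0>0$ one has $\mathcal A'<0$ on $(0,E_0)$ and $\mathcal A$ is strictly increasing on $[E_0,\infty)$, then \textup{(i)--(v)} hold for this $n$.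
\end{theorem}

We do not settle the exact counts for $2<n<n_*$, which includes $n=3$, nor the global count for $n_*\le n<4$. For the latter $n$ the conjecture is nevertheless false, by Theorem~\ref{thm:threshold}.

\subsection*{The method}

In terms of the curvature, a rounded $n$-gon is half a period of a nonlinear oscillator with two parameters. One of them, $\varepsilon$, fixes the generalized curvature, and the other is the energy $E$. The circle is the state of rest $E=0$. The half period must equal $\pi/n$, which determines $\varepsilon$ as a function of $E$ and leaves one function to study, the area $\mathcal A(E)$. The direction of the branch at the circle needs only small oscillations. We work it out for the square in Section~\ref{sec:square}, where the branch is already seen to start in the direction opposite to the conjectured one. The other parts, including the fact that there are no further rounded $n$-gons near the circle, need exact formulas. Section~\ref{sec:periods} differentiates period integrals in $E$ and $\varepsilon$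 and evaluates the limit $\varepsilon=0$, where Stirling's series appears. Section~\ref{sec:area} gives a closed expression for the sign of $\mathcal A'$, and Section~\ref{sec:threshold} proves Theorem~\ref{thm:threshold}. Section~\ref{sec:stab} relates the sign of $\mathcal A'$ to stability, and Section~\ref{sec:class} proves it positive for $n\ge4$.

\section{Rounded $n$-gons as half periods of an oscillator}\label{sec:osc}

\subsection{The equations}

Let $\gamma$ be the piece of a rounded $n$-gon and $\kappa+\langle\gamma,\nu\rangle=\lambda$ its equation. Written locally as a graph, this is a second order ordinary differential equation with smooth coefficients, so $\gamma$ is smooth. A dot denotes the arclength derivative. Orient $\gamma$ so that $\nu$ is the unit tangent $T$ rotated by $+90^\circ$; then $\dot T=\kappa\nu$ and $\dot\nu=-\kappa T$. Differentiating the equation gives $\dot\kappa=\kappa\langle\gamma,T\rangle=\kappa\,(r^2/2)^{\textstyle\cdot}$, so $\kappa e^{-r^2/2}$ is constant. The curve is not straight, so $\kappa$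 never vanishes, and we choose $\nu$ with $\kappa>0$.

This allows us to use the direction of the normal as parameter. Put $N=-\nu=(\cos\tau,\sin\tau)$. Then $T=dN/d\tau$, and $\dot T=-\dot\tau N=\dot\tau\,\nu$ gives $\dot\tau=\kappa$. Until Section~\ref{sec:stab} a prime on a function along the curve means $d/d\tau$. Let $h=\langle\gamma,N\rangle$ and $k=\kappa=\lambda+h$. From $\gamma'=T/k$ we get $h'=\langle\gamma,T\rangle$ and $h''=1/k-h$, hence
\begin{equation}\label{eq:support}
\gamma=hN+h'T,\qquad h'=k',\qquad k''=\lambda-k+\frac1k,\qquad (r^2)'=\frac{2k'}k .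
\end{equation}

The third equation is an oscillator. Define $\varepsilon>0$ by
\[
\lambda=\sqrt\varepsilon-\frac1{\sqrt\varepsilon},
\]
an increasing bijection from $(0,\infty)$ onto $\mathbb R$. Then $\varepsilon^{-1/2}$ is the radius of the circle about the origin with the same generalized curvature. Measure $k$ in units of the curvature of this circle: $x=k/\sqrt\varepsilon$, $w=x-1$. Then
\[
x''=1-x+\frac1\varepsilon\Bigl(\frac1x-1\Bigr)=-\frac1\varepsilon\,U'(x),
\]
where $U'=dU/dx$ and
\begin{equation}\label{eq:U}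
U=U_\varepsilon(x)=w-\log x+\frac\varepsilon2w^2,\qquad U'=\frac{w(1+\varepsilon x)}x,\qquad U''=\frac{1+\varepsilon x^2}{x^2}>0 .
\end{equation}
So the energy $E=\frac\varepsilon2x'^2+U\ge0$ is constant. We have $E=0$ iff $k$ is constant. In that case $h$ is constant and $r^2=h^2+h'^2=h^2$, so the curve is a circular arc about the origin. As rounded $n$-gons are not circular arcs, they have $E>0$; conversely, a curve with $E>0$ has nonconstant curvature and so is neither straight nor a circular arc. The convex function $U$ has minimum $U(1)=0$ and tends to $\infty$ at $0$ and $\infty$; for $E>0$ let $b<1<a$ be the roots of $U=E$. With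
\[
p=\sqrt{2(E-U)}
\]
the definitions give $k'^2=\varepsilon x'^2=p^2$, and
\begin{equation}\label{eq:geom}
h=\frac{1+\varepsilon w}{\sqrt\varepsilon},\qquad r^2=h^2+p^2=\frac1\varepsilon+2E+2\log x,\qquad d\tau=\sqrt\varepsilon\,\frac{dx}p
\end{equation}
(the last one where $x$ increases). The formula for $r^2$ holds because $h^2=\frac1\varepsilon+2w+\varepsilon w^2$ and $p^2=2E-2w+2\log x-\varepsilon w^2$. For a function $f$ of $x$ (and of parameters) put
\[
\langle f\rangle=\int_b^af\,\frac{dx}p,\qquad \Psi(\varepsilon,E)=\langle1\rangle,\qquad \Phi(\varepsilon,E)=\sqrt\varepsilon\,\Psi .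
\]
Thus $\Phi$ is the half period of the oscillator in the variable $\tau$.

\begin{lemma}\label{lem:half}
The piece of a rounded $n$-gon is exactly a half period, $h>0$ along it, and $\Phi(\varepsilon,E)=\alpha$. Conversely every pair $(\varepsilon,E)$ with $E>0$, $\Phi=\alpha$, and $h>0$ on the half period comes from exactly one rounded $n$-gon up to identification.
\end{lemma}

\begin{proof}
\emph{The vertex is avoided.} If an endpoint were the vertex, the tangent direction of the piece there would lie in the closed sector, so it would make an angle at most $\pi/n<\pi/2$ with both rays and be perpendicular to neither. (This is the first use of $n>2$.) An interior point is not the vertex because $r$ is strictly monotone.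

\emph{Half period.} At an endpoint, $\gamma\neq0$ is a multiple of the ray direction, so perpendicularity means $\langle\gamma,T\rangle=h'=k'=0$. At a zero of $k'$ we have $k''\ne0$, since otherwise $k$ is constant by uniqueness; so $k'$ changes sign there. If the zero were interior, then by \eqref{eq:support} $r$ would not be monotone. So there is no interior zero of $k'$. The piece runs from one zero of $k'$ to the next, and $|h|=r>0$ at its ends.

\emph{$h>0$.} Where $k$ is maximal, $k=\sqrt\varepsilon\,a>\sqrt\varepsilon>\lambda$, so $h=k-\lambda>0$. The polar angle $\theta$ satisfies $r^2\dot\theta=\det(\gamma,T)=h$, i.e.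
\begin{equation}\label{eq:polar}
\frac{d\theta}{d\tau}=\frac h{kr^2}.
\end{equation}
Suppose $h<0$ at the end with minimal $k$. If $k$ decreases along the piece, $\theta$ increases at the start, so the start lies on $\theta=0$ and the end on $\theta=\alpha$. But $\theta$ decreases at the end, so $\theta>\alpha$ just before it, and the piece leaves the sector, a contradiction. If $k$ increases along the piece, $\theta$ decreases at the start, so the start lies on $\theta=\alpha$ and the end on $\theta=0$. There $\theta$ increases, so $\theta<0$ just before the end, again a contradiction. So $h>0$ at both ends, and throughout because $h'=k'$ has no interior zero.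

\emph{Angle.} For $h>0$ the first formula in \eqref{eq:support} gives
\begin{equation}\label{eq:theta}
\theta=\tau+\arctan\frac{h'}h .
\end{equation}
At both ends $h'=0$, so the piece spans the polar angle $\Phi$, which must be $\alpha$.

\emph{Converse.} By \eqref{eq:polar} such a half period is a polar graph over an interval of length $\alpha$, with $r$ strictly monotone and perpendicular to the rays at its ends, and it is neither straight nor a circular arc because $E>0$. Rotated into the sector, it is the piece of a rounded $n$-gon. The half periods with $k$ increasing and with $k$ decreasing are mirror images. Finally $\lambda$ determines $\varepsilon$, and $k_{\max}=\sqrt\varepsilon\,a$ determines $E$.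
\end{proof}

\subsection{An amplitude coordinate}

The integrals $\langle f\rangle$ have singular integrands at moving endpoints. The remedy is a coordinate in which the potential is quadratic. Put
\[
\ell(x)=\frac{x-1-\log x}{(x-1)^2},\qquad z=w\sqrt{2\ell+\varepsilon},\qquad\text{so that } U=\tfrac12w^2(2\ell+\varepsilon)=\tfrac12z^2 .
\]
The function $\ell$ is positive and analytic on $(0,\infty)$ with $\ell(1)=\frac12$, and $dz/dx=U'/z>0$. So $z$ is an analytic coordinate mapping $(0,\infty)$ onto $\mathbb R$, and with $z=\sqrt{2E}\sin\phi$, $p=\sqrt{2E}\cos\phi$,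
\begin{equation}\label{eq:amp}
\langle f\rangle=\int_{-\pi/2}^{\pi/2}f\,x_z\,d\phi,\qquad \int_b^afp\,dx=2E\int_{-\pi/2}^{\pi/2}f\,x_z\cos^2\phi\,d\phi,\qquad x_z=\frac{x\sqrt{2\ell+\varepsilon}}{1+\varepsilon x}.
\end{equation}
These formulas also define $\langle f\rangle$, and with it $\Psi$ and $\Phi$, for $E=0$ and for $\varepsilon=0$.

\begin{lemma}\label{lem:smooth}
If $f$ is analytic in $(x,\varepsilon)$ near $(0,\infty)\times[0,\infty)$, then $\langle f\rangle$ and $\int_b^afp\,dx$ are smooth functions of $(\varepsilon,E)$ on $[0,\infty)\times[0,\infty)$, boundary included.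
\end{lemma}

\begin{proof}
The equation $z=w\sqrt{2\ell+\varepsilon}$ defines $x$ as an analytic function of $(z,\varepsilon)$ near $\mathbb R\times[0,\infty)$, by the implicit function theorem. In \eqref{eq:amp} only the part of $fx_z$ that is even in $z$ contributes. Near $z=0$ it is a power series in $z^2$ and in the increment of $\varepsilon$, and elsewhere $z\mapsto z^2$ is a local coordinate. So the even part is a smooth function of $(z^2,\varepsilon)$. Insert $z^2=2E\sin^2\phi$ and differentiate under the integral over the fixed interval.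
\end{proof}

In particular $\langle f\rangle=\pi f(1)/\sqrt{1+\varepsilon}$ at $E=0$, since $x_z=1/\sqrt{1+\varepsilon}$ at $x=1$.

\subsection{The area}

If $\varepsilon<1$, then $h=(1-\varepsilon+\varepsilon x)/\sqrt\varepsilon>0$ for all $x>0$, so by \eqref{eq:polar} a half period is a polar graph. For $E>0$ let $W(\varepsilon,E)$ be the integral of $e^{-r^2/2}d\theta$ over it, and let $W(\varepsilon,0)=e^{-1/(2\varepsilon)}\Phi(\varepsilon,0)$ be the same integral over the circular arc of radius $\varepsilon^{-1/2}$ and angle $\Phi(\varepsilon,0)$. If $\Phi=\alpha$, the area of the rounded $n$-gon is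
\begin{equation}\label{eq:AW}
A=2n\cdot\frac1{2\pi}\int_0^\alpha\bigl(1-e^{-r^2/2}\bigr)\,d\theta=1-\frac n\pi\,W .
\end{equation}
By \eqref{eq:geom}, $e^{-r^2/2}=e^{-1/(2\varepsilon)-E}/x$, so we set
\[
\Omega=e^{1/(2\varepsilon)+E}\,W=\int\frac{d\theta}x .
\]
On the half with $x$ increasing, $\theta=\tau+\arctan(p/h)$ by \eqref{eq:theta}. Integrating the second summand by parts, with $p=0$ at the ends,
\begin{equation}\label{eq:Omega}
\Omega=\sqrt\varepsilon\,\Bigl\langle\frac1x\Bigr\rangle+\Omega_2,\qquad \Omega_2=\int_b^a\arctan\frac ph\,\frac{dx}{x^2}.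
\end{equation}
As $E\to0$, $\Omega_2\to0$ and $\Omega\to\sqrt\varepsilon\,\Psi(\varepsilon,0)=\Phi(\varepsilon,0)$, so $W$ is continuous at $E=0$.

\section{Near the circle: the square by hand}\label{sec:square}

The question is in which direction the area moves when the branch leaves the circle. We must compute $\Phi$ and $W$ to first order in $E$.

\subsection{Small oscillations}

Let $\omega=\sqrt{1+\varepsilon}$ and insert $w=a_1z+a_2z^2+a_3z^3+\cdots$ into $\frac{z^2}2=\frac{\omega^2}2w^2-\frac{w^3}3+\frac{w^4}4-\cdots$. The coefficients of $z^2$, $z^3$, $z^4$ give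
\[
\omega^2a_1^2=1,\qquad \omega^2a_1a_2=\frac{a_1^3}3,\qquad \omega^2\Bigl(\frac{a_2^2}2+a_1a_3\Bigr)-a_1^2a_2+\frac{a_1^4}4=0,
\]
so that
\begin{equation}\label{eq:a123}
a_1=\frac1\omega,\qquad a_2=\frac1{3\omega^4},\qquad a_3=\frac{10-9\omega^2}{36\,\omega^7}.
\end{equation}
By \eqref{eq:amp}, with $\int\sin^2\phi\,d\phi=\pi/2$ over $(-\frac\pi2,\frac\pi2)$, we have $\Psi=\pi(a_1+3a_3E)+O(E^2)$. Hence
\begin{equation}\label{eq:E0}
\Psi_0:=\Psi(\varepsilon,0)=\frac\pi{\sqrt{1+\varepsilon}},\qquad \Psi_E(\varepsilon,0)=\frac{\pi(1-9\varepsilon)}{12(1+\varepsilon)^{7/2}},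
\end{equation}
\begin{equation}\label{eq:Phi0}
\Phi(\varepsilon,0)=\pi\sqrt{\frac\varepsilon{1+\varepsilon}},\qquad \frac{\Phi_\varepsilon}{\Phi}\Big|_{E=0}=\frac1{2\varepsilon(1+\varepsilon)},\qquad \frac{\Phi_E}{\Phi}\Big|_{E=0}=\frac{1-9\varepsilon}{12(1+\varepsilon)^3}.
\end{equation}
At $E=0$ the condition $\Phi=\pi/n$ gives $\varepsilon=1/(n^2-1)$, the critical circle. Since $\Phi_\varepsilon>0$ there, the implicit function theorem gives a smooth function $\varepsilon_n(E)$ for small $E\ge0$ with $\varepsilon_n(0)=1/s_n$ and $\Phi(\varepsilon_n(E),E)=\pi/n$, and at $E=0$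
\begin{equation}\label{eq:epsprime0}
\varepsilon_n'(0)=-\frac{\Phi_E}{\Phi_\varepsilon}=-\frac{\varepsilon(1-9\varepsilon)}{6(1+\varepsilon)^2}.
\end{equation}
If $\varepsilon<\frac19$, the half period grows with the amplitude. To keep it equal to $\pi/n$, $\varepsilon$ must decrease, so the comparison circle of radius $\varepsilon^{-1/2}$ must grow.

Next, the area. Since $\frac1xx_z=(\log x)_z$ and the coefficient of $z^3$ in $\log x=w-\frac{w^2}2+\frac{w^3}3-\cdots$ is $a_3-a_1a_2+\frac13a_1^3$,
\[
\Bigl\langle\frac1x\Bigr\rangle=\pi\bigl[a_1+(3a_3-3a_1a_2+a_1^3)E\bigr]+O(E^2).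
\]
In $\Omega_2$ we may replace $\arctan(p/h)$ by $p/h$ with an error $O(E^2)$, and $h=\varepsilon^{-1/2}$ at $x=1$. By \eqref{eq:amp}, $\Omega_2=\sqrt\varepsilon\,\pi a_1E+o(E)$. In $W=e^{-1/(2\varepsilon)}e^{-E}\Omega$ this term is canceled by the factor $e^{-E}=1-E+\cdots$:
\begin{equation}\label{eq:Wlocal}
W=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,\pi\bigl[a_1+(3a_3-3a_1a_2+a_1^3)E\bigr]+o(E),
\end{equation}
uniformly for $\varepsilon$ in compact subsets of $(0,1)$. (The cancellation is not an accident of first order; see Lemma~\ref{lem:W}.) So at $E=0$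
\begin{equation}\label{eq:logW}
\frac{\partial\log W}{\partial\varepsilon}=\frac1{2\varepsilon^2}+\frac1{2\varepsilon(1+\varepsilon)},\qquad \frac{\partial\log W}{\partial E}=\frac{3a_3}{a_1}-3a_2+a_1^2=\frac{1-9\varepsilon}{12(1+\varepsilon)^3}+\frac\varepsilon{(1+\varepsilon)^2}.
\end{equation}
Two effects compete when $\varepsilon<\frac19$. At fixed $\varepsilon$ an increase of $E$ raises $W$, so the area decreases. The compensating decrease of $\varepsilon$ lowers $W$, and it acts with the large factor $\frac1{2\varepsilon^2}$.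

\subsection{The square}

For $n=4$ we have $\varepsilon=\frac1{15}$, $1+\varepsilon=\frac{16}{15}$, $1-9\varepsilon=\frac25$. Then \eqref{eq:epsprime0} and \eqref{eq:logW} give
\[
\varepsilon_4'(0)=-\frac1{256},\qquad \frac{\partial\log W}{\partial E}=\frac{225}{8192}+\frac{15}{256}=\frac{705}{8192},\qquad \frac{\partial\log W}{\partial\varepsilon}=\frac{225}2+\frac{225}{32}=\frac{3825}{32}.
\]
Along the branch
\[
\frac{d\log W}{dE}\Big|_{E=0}=\frac{705}{8192}-\frac1{256}\cdot\frac{3825}{32}=-\frac{3120}{8192}=-\frac{195}{512}<0 .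
\]
So $W$ decreases and the area increases, at the rate $\frac{195}{512}e^{-15/2}$ in $E$: the rounded squares on this branch near the critical circle have area larger than $A_4$, while the conjecture wants smaller area.

\subsection{General $n$}

With $\varepsilon=1/s_n$ the same sum is
\[
\frac{d\log W}{dE}\Big|_{E=0}=\frac1{12(1+\varepsilon)^3}\Bigl[(1-9\varepsilon)+12\varepsilon(1+\varepsilon)-\frac{(1+2\varepsilon)(1-9\varepsilon)}\varepsilon\Bigr]=-\frac{1-9\varepsilon-12\varepsilon^2}{12\,\varepsilon(1+\varepsilon)^2},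
\]
because $\varepsilon$ times the bracket is $-1+8\varepsilon+21\varepsilon^2+12\varepsilon^3=-(1+\varepsilon)(1-9\varepsilon-12\varepsilon^2)$. Let $\mathcal A(E)=1-\frac n\pi W(\varepsilon_n(E),E)$ be the area along the branch. As $\frac n\pi W=e^{-s_n/2}$ at $E=0$,
\begin{equation}\label{eq:Aprime0}
\mathcal A'(0)=\frac{s_n(s_n^2-9s_n-12)}{12\,n^4}\,e^{-s_n/2}.
\end{equation}
The positive root of $s^2-9s-12$ is $\frac{9+\sqrt{129}}2=n_*^2-1$. This is the threshold of Theorem~\ref{thm:threshold}. What is missing is that every rounded $n$-gon near the circle lies on this branch, and the borderline case $n=n_*$. Both need the tools of the next two sections.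

\section{A calculus of periods}\label{sec:periods}

\subsection{Three rules}

By Fubini, $\int_0^E\langle f\rangle_t\,dt=\int_b^af\int_{U(x)}^E\frac{dt}{\sqrt{2(t-U)}}\,dx=\int_b^afp\,dx$ for $f=f(x,\varepsilon)$, where the bracket $\langle f\rangle_t$ is taken at energy $t$; so $\partial_E\int_b^afp\,dx=\langle f\rangle$. Also $p\,dp=-U'dx$ on $[b,a]$, and $p=0$ at the ends, so
\begin{equation}\label{eq:ibp}
\int_b^aU'g\,\frac{dx}p=-\int g\,dp=\int_b^ag'p\,dx .
\end{equation}
Here and below a prime on a function of $x$ is $d/dx$. Put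
\[
y=\frac x{1+\varepsilon x},\qquad y'=\frac1{(1+\varepsilon x)^2},\qquad\text{so that}\quad \frac w{U'}=y .
\]

\begin{lemma}\label{lem:rules}
For $f=f(x,\varepsilon)$ as in Lemma~\ref{lem:smooth}:
\begin{itemize}
\item[(R1)] if $f(1,\varepsilon)=0$ for all $\varepsilon$, then $\partial_E\langle f\rangle=\langle(f/U')'\rangle$;
\item[(R2)] $E\,\partial_E\langle f\rangle=\bigl\langle(fU/U')'-\frac12f\bigr\rangle$;
\item[(R3)] $\partial_\varepsilon\langle f\rangle=\bigl\langle f_\varepsilon-(\frac12w\,y\,f)'\bigr\rangle$.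
\end{itemize}
\end{lemma}

\begin{proof}
(R1): apply \eqref{eq:ibp} with $g=f/U'$ and differentiate in $E$. (R2): with $E=\frac12p^2+U$ we get $E\langle f\rangle=\frac12\int fp\,dx+\int(fU/U')'p\,dx$; differentiate in $E$. (R3): for $E>0$, $\partial_\varepsilon p=-U_\varepsilon/p$ is integrable and $p$ vanishes at the endpoints, so, by integration of $\partial_\varepsilon(fp)$ over an $\varepsilon$-interval and Fubini,
\[
\partial_\varepsilon\int fp\,dx=\int f_\varepsilon p\,dx-\int fU_\varepsilon\frac{dx}p=\int\bigl(f_\varepsilon-(\tfrac12wyf)'\bigr)p\,dx .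
\]
Here $U_\varepsilon/U'=\frac12w^2/U'=\frac12wy$ and \eqref{eq:ibp} were used. Apply $\partial_E$. By Lemma~\ref{lem:smooth} all identities extend to $E=0$ and $\varepsilon=0$.
\end{proof}

\subsection{Two identities in $\varepsilon$}

Let
\[
Y=\langle w\rangle,\qquad X=\Bigl\langle\frac1{(1+\varepsilon x)^2}\Bigr\rangle>0 .
\]

\begin{lemma}\label{lem:ids}
We have $Y_E=X$, $X(\varepsilon,0)=\pi(1+\varepsilon)^{-5/2}$, and
\begin{gather}
\Psi+2\varepsilon\Psi_\varepsilon=(1+\varepsilon)X,\qquad \Phi_\varepsilon=\frac{(1+\varepsilon)X}{2\sqrt\varepsilon}>0\quad(\varepsilon>0),\label{eq:Phieps}\\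
\sqrt{1+\varepsilon}\,\Psi_E(\varepsilon,E)=\Psi_E(0,E)-\frac{\varepsilon X(\varepsilon,E)}{\sqrt{1+\varepsilon}}-\frac12\int_0^\varepsilon\frac{t\,X(t,E)}{(1+t)^{3/2}}\,dt .\label{eq:compare}
\end{gather}
\end{lemma}

\begin{proof}
$Y_E=\langle y'\rangle=X$ is (R1). By (R3), $\Psi_\varepsilon=-\frac12\langle(wy)'\rangle$ and $Y_\varepsilon=-\frac12\langle(w^2y)'\rangle$. Since $x-\varepsilon wy=y(1+\varepsilon x-\varepsilon w)=(1+\varepsilon)y$, we get $\Psi+2\varepsilon\Psi_\varepsilon=\langle(x-\varepsilon wy)'\rangle=(1+\varepsilon)X$, and $\Phi_\varepsilon=(\Psi+2\varepsilon\Psi_\varepsilon)/(2\sqrt\varepsilon)$.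

Since $wy(1+\varepsilon+\varepsilon w)=wy(1+\varepsilon x)=wx$,
\[
2(1+\varepsilon)\Psi_\varepsilon+2\varepsilon Y_\varepsilon=-\langle(wx)'\rangle=-\langle2w+1\rangle=-2Y-\Psi .
\]
Differentiating in $E$ gives $2(1+\varepsilon)\Psi_{E\varepsilon}+\Psi_E=-2\,\partial_\varepsilon(\varepsilon X)$, that is,
\[
\partial_\varepsilon\bigl(\sqrt{1+\varepsilon}\,\Psi_E\bigr)=-\frac{\partial_\varepsilon(\varepsilon X)}{\sqrt{1+\varepsilon}} .
\]
Integrate from $0$ to $\varepsilon$ and integrate the right side by parts.
\end{proof}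

Identity \eqref{eq:Phieps} says that the half period is strictly increasing in $\varepsilon$. Identity \eqref{eq:compare} compares $\Psi_E$ with its value at $\varepsilon=0$, which is explicit (Section~\ref{sub:zero}); the error terms contain only the positive quantity $X$.

\subsection{One family}

\begin{proposition}\label{prop:family}
For each $E\ge0$ there is exactly one $\varepsilon=\varepsilon_n(E)\in(0,\infty)$ with $\Phi(\varepsilon,E)=\alpha$. It lies in $(0,1)$ and is smooth in $E\in[0,\infty)$, with $\varepsilon_n(0)=1/s_n$ and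
\begin{equation}\label{eq:epsprime}
\varepsilon_n'(E)=-\frac{2\varepsilon\,\Psi_E}{(1+\varepsilon)X}\Big|_{\varepsilon=\varepsilon_n(E)} .
\end{equation}
The rounded $n$-gons up to identification are exactly the half periods $P_E$ with parameters $(\varepsilon_n(E),E)$, $E>0$. As $E\to0$, $r\to\sqrt{n^2-1}$ uniformly along $P_E$. As $E\to\infty$, $\varepsilon_n(E)\to0$.
\end{proposition}

\begin{proof}
\emph{$\Phi(1,E)>\pi/2$ for $E>0$.} At $\varepsilon=1$ we have $U=\frac{x^2-1}2-\log x$. Substitute $Q=x^2$ and put $c=2E+1$. Then $\Phi(1,E)=\frac12\int_{Q_1}^{Q_2}dQ/\sqrt{f(Q)}$ with $f(Q)=Q(c-Q+\log Q)$, where $Q_1<Q_2$ are the roots of $c-Q+\log Q$. The function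
\[
(Q-Q_1)(Q_2-Q)-f(Q)=(Q_1+Q_2-c)Q-Q_1Q_2-Q\log Q
\]
is strictly concave and vanishes at $Q_1$ and $Q_2$, so it is positive in between. Therefore
\[
\Phi(1,E)>\frac12\int_{Q_1}^{Q_2}\frac{dQ}{\sqrt{(Q-Q_1)(Q_2-Q)}}=\frac\pi2>\alpha .
\]
This is the second use of $n>2$.

\emph{The family.} Let $E>0$. Since $\Phi$ is strictly increasing in $\varepsilon$ and $\Phi=\sqrt\varepsilon\,\Psi\to0$ as $\varepsilon\to0$, there is exactly one solution, and it lies in $(0,1)$, where $h>0$ automatically. For $E=0$ the explicit formula \eqref{eq:Phi0} gives $\varepsilon=1/s_n<1$. Smoothness and \eqref{eq:epsprime} follow from the implicit function theorem and \eqref{eq:Phieps}, and Lemma~\ref{lem:half} identifies the rounded $n$-gons. For small $E$, by uniqueness, $\varepsilon_n$ is the function of Section~\ref{sec:square}. As $E\to0$, $a,b\to1$, and \eqref{eq:geom} gives $r^2\to1/\varepsilon_n(0)=n^2-1$ uniformly.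

\emph{$E\to\infty$.} Suppose $\varepsilon_n(E_j)\ge\delta>0$ along some $E_j\to\infty$; then $\alpha\ge\Phi(\delta,E_j)$. Since $U_\delta\ge\frac\delta2w^2$,
\[
\Phi(\delta,E)\ge\sqrt\delta\int_0^{a-1}\frac{dw}{\sqrt{2E-\delta w^2}}=\arcsin\Bigl((a-1)\sqrt{\tfrac\delta{2E}}\Bigr)\longrightarrow\frac\pi2>\alpha ,
\]
because $a\to\infty$ and $E=(a-1)-\log a+\frac\delta2(a-1)^2$. This is a contradiction.
\end{proof}

\subsection{The limit $\varepsilon=0$ and Stirling's series}\label{sub:zero}

At $\varepsilon=0$ the potential is $x-1-\log x$, and the Laplace transform of the period is a Gamma integral. By Tonelli, for $\sigma>0$,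
\[
\int_0^\infty e^{-\sigma E}\Psi(0,E)\,dE=\int_0^\infty\!\!e^{-\sigma U_0(x)}dx\int_0^\infty\!\frac{e^{-\sigma t}}{\sqrt{2t}}\,dt=\sqrt{\frac\pi{2\sigma}}\,e^\sigma\sigma^{-\sigma-1}\Gamma(\sigma+1).
\]
Binet's first formula states $\log\Gamma(\sigma+1)=(\sigma+\frac12)\log\sigma-\sigma+\frac12\log2\pi+\mu(\sigma)$ with
\[
\mu(\sigma)=\int_0^\infty e^{-\sigma t}m(t)\,dt,\qquad m(t)=\frac1t\Bigl(\frac1{e^t-1}-\frac1t+\frac12\Bigr)=\sum_{k\ge1}\frac2{t^2+4\pi^2k^2}.
\]
So the Laplace transform of $\Psi(0,\cdot)$ is $\frac\pi\sigma e^{\mu(\sigma)}$. The series shows that $m$ is decreasing on $[0,\infty)$ with $m(0)=\frac1{12}$ and $m'(0)=0$. By uniqueness of Laplace transforms (for large $\sigma$), with $m^{*j}$ the $j$-fold convolution, $\Psi(0,E)=\pi+\pi\int_0^E\mu_1$ and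
\begin{equation}\label{eq:mu1}
\Psi_E(0,E)=\pi\mu_1(E),\qquad \mu_1=\sum_{j\ge1}\frac{m^{*j}}{j!},\qquad \Psi_{EE}(0,0)=\pi\cdot\tfrac12m(0)^2=\frac\pi{288}.
\end{equation}
(For the last value: $m'(0)=0$, $(m*m)'(0)=m(0)^2$, and the terms $j\ge3$ are $O(E^2)$.) Since $m\le\frac1{12}$ and $j!\ge2^{j-1}$,
\begin{equation}\label{eq:mu1up}
0<\mu_1(E)\le\sum_{j\ge1}\frac{E^{j-1}}{12^j\,j!\,(j-1)!}\le\frac1{12}\,e^{E/24}.
\end{equation}

\section{Area along the family}\label{sec:area}

\begin{lemma}\label{lem:W}
For $0<\varepsilon<1$ and $E\ge0$,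
\begin{equation}\label{eq:Wexact}
W=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,Z(\varepsilon,E),\qquad Z=\Psi_0+\int_0^Ee^{-t}\bigl(\Psi_E+\varepsilon X\bigr)(\varepsilon,t)\,dt .
\end{equation}
\end{lemma}

\begin{proof}
The idea is that the arctangent term $\Omega_2$ in \eqref{eq:Omega} is a primitive of $\Omega$ itself. For fixed $x$, $\arctan(p/h)$ vanishes at $E=U(x)$ and has the $E$-derivative $\frac h{p(h^2+p^2)}=\frac h{pr^2}$. By Tonelli $\Omega_2(E)=\int_0^E\langle\frac h{x^2r^2}\rangle_t\,dt$, with $r$ taken at energy $t$. The bracket is continuous in $E$ by \eqref{eq:amp}, so $\partial_E\Omega_2=\langle\frac h{x^2r^2}\rangle$. On the other hand, \eqref{eq:polar} with $k=\sqrt\varepsilon\,x$ reads $d\theta=\frac h{xr^2}\frac{dx}p$, so $\Omega=\int\frac{d\theta}x=\langle\frac h{x^2r^2}\rangle$ as well. Hence $\partial_E\Omega_2=\Omega$ and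
\[
\partial_E\bigl(e^{1/(2\varepsilon)}W\bigr)=\partial_E(e^{-E}\Omega)=e^{-E}(\Omega_E-\Omega)=e^{-E}\sqrt\varepsilon\,\partial_E\Bigl\langle\frac1x\Bigr\rangle .
\]
Finally $\frac1x-1=-\frac wx=\varepsilon w-U'$, and $\langle U'\rangle=-\int dp=0$. So $\langle\frac1x\rangle=\Psi+\varepsilon Y$ has $E$-derivative $\Psi_E+\varepsilon X$. At $E=0$, $\Omega=\sqrt\varepsilon\,\Psi_0$.
\end{proof}

By \eqref{eq:AW} the area of $P_E$ is $\mathcal A(E)=1-\frac n\pi W(\varepsilon_n(E),E)$. It is smooth on $[0,\infty)$ by \eqref{eq:Wexact}, and $\mathcal A(0)=1-e^{-s_n/2}=A_n$. As $E\to\infty$ we have $\varepsilon=\varepsilon_n(E)\to0$ and $r\ge h\ge(1-\varepsilon)/\sqrt\varepsilon\to\infty$, so $\mathcal A(E)\to1$.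

\begin{proposition}\label{prop:sign}
For $0<\varepsilon<1$, $E\ge0$ put
\[
R=2\varepsilon(1+2\varepsilon)X+2\varepsilon^3X_\varepsilon,\qquad B=\Psi+e^E\int_0^Ee^{-t}(\Psi+R)(\varepsilon,t)\,dt,\qquad \Theta=\Psi_E\,B-\varepsilon^2(1+\varepsilon)X^2 .
\]
Then $R>0$, $B>0$, and with $\varepsilon=\varepsilon_n(E)$
\begin{equation}\label{eq:sign}
\mathcal A'(E)=\frac{n\,e^{-1/(2\varepsilon)-E}}{\pi\sqrt\varepsilon\,(1+\varepsilon)X}\;\Theta(\varepsilon,E).
\end{equation}
In particular $\mathcal A'(E)$ has the sign of $\Theta$, and $\Psi_E\le0$ implies $\mathcal A'(E)<0$.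
\end{proposition}

\begin{proof}
From \eqref{eq:Wexact},
\[
W_E=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,e^{-E}(\Psi_E+\varepsilon X),\qquad W_\varepsilon=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,\Bigl[\frac{1+\varepsilon}{2\varepsilon^2}Z+Z_\varepsilon\Bigr].
\]
With \eqref{eq:epsprime},
\begin{equation}\label{eq:dW}
\frac{e^{1/(2\varepsilon)}}{\sqrt\varepsilon}\,\frac{dW}{dE}=\frac1{\varepsilon X}\Bigl\{\varepsilon^2e^{-E}X^2-\Psi_E\,\widetilde B\Bigr\},\qquad \widetilde B=Z+\frac{2\varepsilon^2}{1+\varepsilon}Z_\varepsilon-\varepsilon e^{-E}X .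
\end{equation}
It remains to show that $(1+\varepsilon)e^E\widetilde B=B$; then \eqref{eq:sign} follows from $\mathcal A'=-\frac n\pi\frac{dW}{dE}$.

Differentiating the first identity in \eqref{eq:Phieps} with respect to $E$ gives
\begin{equation}\label{eq:XE}
2\varepsilon\Psi_{E\varepsilon}=(1+\varepsilon)X_E-\Psi_E .
\end{equation}
Therefore
\[
2\varepsilon^2Z_\varepsilon=2\varepsilon^2\Psi_0'+\int_0^Ee^{-t}\bigl[\varepsilon(1+\varepsilon)X_E-\varepsilon\Psi_E+2\varepsilon^2X+2\varepsilon^3X_\varepsilon\bigr]dt ,
\]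
where $\Psi_0'=d\Psi_0/d\varepsilon$, and $\int_0^Ee^{-t}X_E\,dt=e^{-E}X-X(\varepsilon,0)+\int_0^Ee^{-t}X\,dt$. In $(1+\varepsilon)\widetilde B=(1+\varepsilon)Z+2\varepsilon^2Z_\varepsilon-\varepsilon(1+\varepsilon)e^{-E}X$ the terms $\pm\varepsilon(1+\varepsilon)e^{-E}X$ cancel. The coefficient of $\Psi_E$ in the integral is $(1+\varepsilon)-\varepsilon=1$, and that of $X$ is $2\varepsilon(1+\varepsilon)+2\varepsilon^2=2\varepsilon(1+2\varepsilon)$. So
\[
(1+\varepsilon)\widetilde B=C_0+\int_0^Ee^{-t}(\Psi_E+R)\,dt,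
\]
\[
C_0=(1+\varepsilon)\Psi_0+2\varepsilon^2\Psi_0'-\varepsilon(1+\varepsilon)X(\varepsilon,0)=\pi\Bigl[(1+\varepsilon)^{1/2}-\frac{\varepsilon^2+\varepsilon}{(1+\varepsilon)^{3/2}}\Bigr]=\frac\pi{\sqrt{1+\varepsilon}}=\Psi_0 .
\]
Since $\Psi_0+\int_0^Ee^{-t}\Psi_E\,dt=e^{-E}\Psi+\int_0^Ee^{-t}\Psi\,dt$, this is $e^{-E}B$.

For the sign of $R$ apply (R3) to $f=(1+\varepsilon x)^{-2}$. Here $f_\varepsilon=-2x(1+\varepsilon x)^{-3}$ and $wyf=(x^2-x)(1+\varepsilon x)^{-3}$ has derivative $(2x-1+2\varepsilon x-\varepsilon x^2)(1+\varepsilon x)^{-4}$, so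
\[
X_\varepsilon=\Bigl\langle\frac{1-6x-2\varepsilon x-3\varepsilon x^2}{2(1+\varepsilon x)^4}\Bigr\rangle .
\]
With $q=\varepsilon x$,
\[
R=\Bigl\langle\frac{(2\varepsilon+4\varepsilon^2+\varepsilon^3)+(4\varepsilon+2\varepsilon^2-2\varepsilon^3)q+(2\varepsilon+\varepsilon^2)q^2}{(1+q)^4}\Bigr\rangle ,
\]
and all coefficients are positive for $0<\varepsilon<1$. Hence $R>0$ and $B\ge\Psi>0$.
\end{proof}

At $E=0$ formula \eqref{eq:sign} reproduces \eqref{eq:Aprime0}: by \eqref{eq:E0} and Lemma~\ref{lem:ids},
\begin{equation}\label{eq:Theta0}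
\Theta(\varepsilon,0)=\Psi_E\Psi_0-\varepsilon^2(1+\varepsilon)X^2=\frac{\pi^2}{12(1+\varepsilon)^4}\bigl(1-9\varepsilon-12\varepsilon^2\bigr).
\end{equation}

\section{The threshold: proof of Theorem~\ref{thm:threshold}}\label{sec:threshold}

The sign of $\mathcal A'(0)$ is given by \eqref{eq:Aprime0}. So $\mathcal A(E)>A_n$ for small $E>0$ if $n>n_*$.

\subsection*{The case $n=n_*$}

Here $\varepsilon_n(0)=\varepsilon_*=\frac{\sqrt{129}-9}{24}\approx0.0982$, with $12\varepsilon_*^2=1-9\varepsilon_*$, and $\Theta=0$ at $E=0$. We show that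
\[
\frac d{dE}\Theta(\varepsilon_n(E),E)\Big|_{E=0}>0 .
\]
By \eqref{eq:sign} this gives $\mathcal A'>0$, hence $\mathcal A>A_n$, for small $E>0$. At $(\varepsilon_*,0)$ the ingredients have the following signs.
\begin{itemize}
\item $\Psi_E>0$, because $1-9\varepsilon_*=12\varepsilon_*^2>0$; so $\varepsilon_n'<0$ by \eqref{eq:epsprime}.
\item $\Psi_{E\varepsilon}=\frac\pi{12}(1+\varepsilon)^{-9/2}\bigl(-\frac{25}2+\frac{45}2\varepsilon\bigr)<0$, by \eqref{eq:E0}.
\item $X_E<0$. By \eqref{eq:XE}, $X_E(t,0)=\frac\pi{12}(1+t)^{-11/2}(1-33t+36t^2)$ for every $t$, and at $\varepsilon_*$ the last factor is $4-60\varepsilon_*<0$.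
\item $\Psi_{EE}>0$. Differentiate \eqref{eq:compare} in $E$:
\[
\sqrt{1+\varepsilon}\,\Psi_{EE}=\Psi_{EE}(0,0)-\frac{\varepsilon X_E}{\sqrt{1+\varepsilon}}-\frac12\int_0^\varepsilon\frac{t\,X_E(t,0)}{(1+t)^{3/2}}\,dt .
\]
The first term is $\frac\pi{288}$ by \eqref{eq:mu1}, and the second is positive. On $[0,\varepsilon_*]$, $X_E(t,0)$ is positive only for $t<0.032$, where it is at most $\frac\pi{12}$. So the third term is at least $-\frac12\cdot\frac\pi{12}\cdot\frac{0.032^2}2>-10^{-4}\pi$.
\item $B=\Psi_0>0$, $B_E=\Psi_E+\Psi+R>0$, $B_\varepsilon=\Psi_0'<0$.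
\item $X_\varepsilon=-\frac52\frac X{1+\varepsilon}$, so $2\varepsilon^2(1+\varepsilon)XX_\varepsilon+(2\varepsilon+3\varepsilon^2)X^2=(2\varepsilon-2\varepsilon^2)X^2>0$.
\end{itemize}
Hence every term in
\begin{multline*}
\frac{d\Theta}{dE}=(\Psi_{EE}+\Psi_{E\varepsilon}\varepsilon_n')B+\Psi_E(B_E+B_\varepsilon\varepsilon_n')-2\varepsilon^2(1+\varepsilon)XX_E\\
-\varepsilon_n'\bigl[2\varepsilon^2(1+\varepsilon)XX_\varepsilon+(2\varepsilon+3\varepsilon^2)X^2\bigr]
\end{multline*}
is positive.

\subsection*{The contradiction for $n\ge n_*$}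

Suppose (i) and (ii) hold, and take $A_j\in(a_n,A_n)$ with $A_j\uparrow A_n$. By (i) and Proposition~\ref{prop:family} there are unstable $n$-gons $P_{E_j}$ of area $A_j<A_n$, and by (ii) they converge to the circle, so $r_{\max}$ and $r_{\min}$ both tend to $\sqrt{n^2-1}$. By \eqref{eq:geom}, $2\log(a/b)=r_{\max}^2-r_{\min}^2\to0$. As $b<1<a$, this forces $a,b\to1$. Since $\varepsilon_n<1$, we get $E_j=U_\varepsilon(a)\le U_1(a)\to0$. But $\mathcal A(E)>A_n$ for small $E>0$, a contradiction. This proves Theorem~\ref{thm:threshold}. \qed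

\section{Stability: proofs of Theorems~\ref{thm:structure} and~\ref{thm:small}}\label{sec:stab}

The plan is as follows. The direction $v$ of the branch is, up to a factor, a function representing the area constraint with respect to the second variation $\mathcal Q$. So once the index of $\mathcal Q$ without constraint is known, the sign of $\mathcal Q(v)$, which is governed by $\mathcal A'$, decides stability.

\subsection{The second variation}

The area constraint becomes linear in a suitable unknown. The piece is a polar graph over $[0,\alpha]$ with $d\theta/d\tau>0$ up to the ends, so all nearby curves with endpoints on the rays are polar graphs over $[0,\alpha]$ as well. Describe them by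
\[
\eta(\theta)=e^{-r(\theta)^2/2}.
\]
As $\eta_\theta=-rr_\theta\eta$, the weighted length is, up to the factor $2\pi$,
\[
\int_0^\alpha e^{-r^2/2}\sqrt{r^2+r_\theta^2}\,d\theta=\int_0^\alpha F(\eta,\eta_\theta)\,d\theta,\qquad F(\eta,\zeta)=\sqrt{\eta^2r^2+\zeta^2/r^2},\quad r^2=-2\log\eta,
\]
and the weighted area of $\mathcal R$, up to the same factor, is $\int_0^\alpha(1-\eta)\,d\theta$, so fixed area means fixed $\int\eta$. Since $h>0$, the normal $\nu=-N$ points to the side of the origin. For a variation field $V$ the boundary terms of the first variation of weighted length vanish by perpendicularity, and the interior term is the integral of $-\kappa_\varphi\langle V,\nu\rangle=-\lambda\langle V,\nu\rangle$ against weighted length, that is, $\lambda$ times the first variation of the weighted area of $\mathcal R$. Hence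
\begin{equation}\label{eq:EL}
F_\eta-(F_\zeta)_\theta=-\lambda,\qquad F_\zeta=0\ \text{ at both ends}.
\end{equation}
For an area-preserving variation with first and second $t$-derivatives $\dot\eta$, $\ddot\eta$, the second derivative of $\int F$ is $\mathcal Q(\dot\eta)-\lambda\int\ddot\eta=\mathcal Q(\dot\eta)$, where
\[
\mathcal Q(v)=\int_0^\alpha\bigl(F_{\eta\eta}v^2+2F_{\eta\zeta}vv_\theta+F_{\zeta\zeta}v_\theta^2\bigr)d\theta .
\]
We write $\mathcal Q(v,u)$ for the associated symmetric bilinear form. Every smooth $v$ with $\int v=0$ is realized by $\eta+tv$. By density, the piece is stable iff $\mathcal Q\ge0$ on $\mathcal H=\{v\in H^1(0,\alpha):\int v=0\}$. The endpoints are free, so there is no boundary condition on $v$.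

For a circle, $F_\eta(\eta,0)=r-\frac1r$ and $F_{\zeta\zeta}=\eta^2/F^3=\frac1{\eta r^3}$ give
\begin{equation}\label{eq:circleQ}
\mathcal Q(v)=\frac1{\eta r^3}\int_0^\alpha\bigl(v_\theta^2-(r^2+1)v^2\bigr)d\theta ,
\end{equation}
which is nonnegative on $\mathcal H$ iff $r^2+1\le n^2$. This confirms that $\sqrt{n^2-1}$ is the last stable radius.

In general $F_{\zeta\zeta}=\eta^2/F^3>0$, and $F_{\eta\zeta}=0$ where $\eta_\theta=0$, in particular at the ends, because $F$ is even in $\zeta$. Put
\[
\mathcal Jv=\bigl(F_{\eta\eta}-(F_{\eta\zeta})_\theta\bigr)v-(F_{\zeta\zeta}v_\theta)_\theta .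
\]
If $v_\theta=0$ at both ends, then $\mathcal Q(v,u)=\int(\mathcal Jv)u$ for all $u\in H^1$. So the number of negative Neumann eigenvalues among $\mu_0<\mu_1<\cdots$ of $\mathcal J$ is the index of $\mathcal Q$ on $H^1$, the largest dimension of a subspace where $\mathcal Q$ is negative definite.

\subsection{The unconstrained index}

Fix $E>0$. For parameters with $\varepsilon<1$ let $\eta(\theta;\varepsilon,E)$ be the solution of the differential equation in \eqref{eq:EL} with $r=r_{\max}$ and $\eta_\theta=0$ at $\theta=0$. It is smooth in all variables and has half period $\Phi(\varepsilon,E)$ in $\theta$. At $\varepsilon=\varepsilon_n(E)$ put $v_1=\partial_\varepsilon\eta$, $v_2=\partial_E\eta$. Differentiating \eqref{eq:EL} with $\lambda=\sqrt\varepsilon-1/\sqrt\varepsilon$, and the relation $\eta_\theta(\Phi)=0$, we get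
\begin{gather*}
\mathcal Jv_1=-\lambda'(\varepsilon),\qquad \mathcal Jv_2=0,\qquad v_{i,\theta}(0)=0,\\
v_{1,\theta}(\alpha)=-\eta_{\theta\theta}(\alpha)\Phi_\varepsilon,\qquad v_{2,\theta}(\alpha)=-\eta_{\theta\theta}(\alpha)\Phi_E .
\end{gather*}
Here $\lambda'(\varepsilon)>0$. Moreover $\eta_{\theta\theta}(\alpha)<0$: $\eta$ has a maximum at $\alpha$, and $\eta_\theta=\eta_{\theta\theta}=0$ there would make the constant $\eta(\alpha)$ a solution of the equation, so $\eta$ would be constant by uniqueness.

\begin{lemma}\label{lem:index}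
If $\Phi_E>0$, then $\mu_0<0<\mu_1$. If $\Phi_E=0$, then $\mu_0<0=\mu_1$ with eigenfunction $v_2$. If $\Phi_E<0$, then $\mu_0<\mu_1<0$.
\end{lemma}

\begin{proof}
First we determine the signs of $v_2$ at the ends. At fixed $\varepsilon$, $r_{\max}^2=\frac1\varepsilon+2E+2\log a$ increases with $E$ with positive derivative, so $v_2(0)<0$. Since $\partial_Eb=1/U'(b)$,
\[
\partial_E\,r_{\min}^2=2+\frac2{b\,U'(b)}=2-\frac2{(1-b)(1+\varepsilon b)}<0,
\]
because $0<(1-b)(1+\varepsilon b)=1-b(1-\varepsilon+\varepsilon b)<1$ for $\varepsilon<1$. As $\eta_\theta(\alpha)=0$, $v_2(\alpha)=\partial_E\eta_{\max}>0$.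

Differentiating \eqref{eq:EL} in $\theta$ gives $\mathcal J\eta_\theta=0$. The function $\eta_\theta$ vanishes at $0$ and $\alpha$ and nowhere between, and it is independent of $v_2$ because $v_2(0)\ne0$. By Sturm's separation theorem $v_2$ has exactly one zero in $(0,\alpha)$.

Now consider $\mathcal Ju=\mu u$ with $u(0)>0$, $u_\theta(0)=0$, and its Pr\"ufer angle: $u=\varrho\cos\beta$, $F_{\zeta\zeta}u_\theta=-\varrho\sin\beta$, $\beta(0)=0$. Then
\[
\beta_\theta=\frac{\sin^2\beta}{F_{\zeta\zeta}}+\bigl(\mu-F_{\eta\eta}+(F_{\eta\zeta})_\theta\bigr)\cos^2\beta .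
\]
So $\beta$ crosses $\frac\pi2+\pi\mathbb Z$ only upward, $\beta(\alpha)$ is strictly increasing in $\mu$, and $\mu=\mu_j$ iff $\beta(\alpha)=j\pi$. For $\mu=0$ we may take $u=-v_2$, which has one zero and $u(\alpha)<0$; so $\beta(\alpha)\in(\frac\pi2,\frac{3\pi}2)$. Since $u_\theta(\alpha)=\eta_{\theta\theta}(\alpha)\Phi_E$, $\sin\beta(\alpha)$ has the sign of $\Phi_E$. So $\beta(\alpha)$ is less than, equal to, or greater than $\pi$ according as $\Phi_E>0$, $=0$, $<0$, and in all cases it is greater than $0$.
\end{proof}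

\subsection{The constrained problem}

Let $v=\frac d{dE}\eta(\cdot\,;\varepsilon_n(E),E)=v_2+\varepsilon_n'v_1$, the direction of the branch itself. By \eqref{eq:epsprime} in the form $\varepsilon_n'=-\Phi_E/\Phi_\varepsilon$,
\[
v_\theta(0)=v_\theta(\alpha)=0,\qquad \mathcal Jv=c:=-\lambda'(\varepsilon)\,\varepsilon_n',\qquad \int v=\frac{dW}{dE}=-\frac\pi n\mathcal A',
\]
so $\mathcal Q(v,u)=c\int u$ for all $u\in H^1$. In particular $\mathcal Q(v,\cdot)$ vanishes on $\mathcal H$. Also $v\ne0$: this is clear if $c\ne0$, and if $c=0$, then $\varepsilon_n'=0$ and $v=v_2\neq0$. Note that $\Phi_E$ has the sign of $\Psi_E$.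

We use the following fact: if $\mu_0<0<\mu_1$ and $\mathcal Q(u)<0$, then $\mathcal Q$ is positive definite on the $\mathcal Q$-orthogonal complement of $u$. Indeed, an element $\tilde u\ne0$ of it with $\mathcal Q(\tilde u)\le0$ would give a plane spanned by $u,\tilde u$ with $\mathcal Q\le0$. This plane contains a nonzero function $L^2$-orthogonal to the first eigenfunction, on which $\mathcal Q>0$.

\emph{Case $\Phi_E>0$.} Then $\varepsilon_n'<0$, $c>0$, and $\mu_0<0<\mu_1$. The space $\mathcal H$ is the $\mathcal Q$-complement of $v$.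
\begin{itemize}
\item $\mathcal A'>0$: $\mathcal Q(v)=c\int v<0$, so $\mathcal Q>0$ on $\mathcal H\setminus\{0\}$. Stable.
\item $\mathcal A'<0$: $\mathcal Q(v)>0$ and $H^1=\mathbb Rv\oplus\mathcal H$ is $\mathcal Q$-orthogonal. If $\mathcal Q\ge0$ on $\mathcal H$, then $\mathcal Q\ge0$ on $H^1$, contradicting $\mu_0<0$. Unstable.
\item $\mathcal A'=0$: $v\in\mathcal H$ and $\mathcal Q(v)=0$. If $\mathcal Q(u)<0$ for some $u\in\mathcal H$, then $\mathcal Q(v,u)=0$, so $v\ne0$ lies in the complement of $u$, where $\mathcal Q$ is positive definite, a contradiction. Stable.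
\end{itemize}

\emph{Case $\Phi_E<0$.} By Proposition~\ref{prop:sign}, $\mathcal A'<0$. By Lemma~\ref{lem:index} $\mathcal Q$ is negative definite on a plane, which meets the hyperplane $\mathcal H$ in a nonzero function. Unstable.

\emph{Case $\Phi_E=0$.} Again $\mathcal A'<0$. Here $v=v_2$, $\mathcal Q(v_2,\cdot)=0$, and $\int v_2\ne0$. With the first eigenfunction $u_0$, the function $u=u_0-\frac{\int u_0}{\int v_2}v_2$ lies in $\mathcal H$ and $\mathcal Q(u)=\mathcal Q(u_0)<0$. Unstable.

So $P_E$ is stable iff $\mathcal A'(E)\ge0$. Together with Proposition~\ref{prop:family} and the remarks after Lemma~\ref{lem:W} this proves Theorem~\ref{thm:structure}. \qed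

\subsection{Proof of Theorem~\ref{thm:small}}

Let $2<n<n_*$. By Theorem~\ref{thm:threshold}, $\mathcal A'(0)<0$, so near the circle the $n$-gons are unstable and have area below $A_n$. The function $\mathcal A$ is continuous on $[0,\infty)$ with values in $(0,1)$, $\mathcal A(0)=A_n$ and limit $1$. So its minimum $a_n\in(0,A_n)$ is attained at some $E_m>0$, and there is no $n$-gon with $A<a_n$. Let $A\in(a_n,A_n)$. The equation $\mathcal A(E)=A$ has a solution on each side of $E_m$. Beyond the largest one $\mathcal A>A$, so $\mathcal A'\ge0$ there, and it is stable. Before the smallest one $\mathcal A>A$, so $\mathcal A'\le0$ there, with strict inequality if $A$ is a regular value of $\mathcal A$, which by Sard's theorem holds for almost every $A$; then it is unstable. For $A\in[A_n,1)$ there is a solution in $(E_m,\infty)$, and the largest one is stable for the same reason as before.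

Under the additional hypothesis $a_n=\mathcal A(E_0)$. Each $A\in(a_n,A_n)$ has exactly one solution in $(0,E_0)$, which is unstable and tends to $0$ as $A\to A_n$ and to $E_0$ as $A\to a_n$. It has exactly one solution in $(E_0,\infty)$, where $\mathcal A'\ge0$; this one is stable and tends to $E_0$ as $A\to a_n$. Each $A\in(A_n,1)$ has exactly one solution, and it lies in $(E_0,\infty)$. By Theorem~\ref{thm:structure} this is (i)--(v). \qed

\section{All $n\ge4$: proof of Theorem~\ref{thm:class}}\label{sec:class}

\begin{proposition}\label{prop:positive}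
$\Theta(\varepsilon,E)>0$ for all $0<\varepsilon\le\frac1{15}$ and $E\ge0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:class} from Proposition~\ref{prop:positive}]
Let $n\ge4$, so $\varepsilon_n(0)=\frac1{n^2-1}\le\frac1{15}$. Wherever $\varepsilon_n(E)\le\frac1{15}$ we have $\Theta>0$, so $\Psi_E>0$ and $\varepsilon_n'(E)<0$ by \eqref{eq:epsprime}. Hence $\varepsilon_n$ can never rise above $\frac1{15}$, and $\mathcal A'>0$ on $[0,\infty)$ by \eqref{eq:sign}. So $\mathcal A$ maps $(0,\infty)$ bijectively onto $(A_n,1)$, with $E\to0$ as $A\downarrow A_n$, and Theorem~\ref{thm:structure} gives the rest.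
\end{proof}

The rest of this section proves Proposition~\ref{prop:positive}. Since $B$ grows like $e^E$, we need a lower bound for $\Psi_E$ that is not too small, and an upper bound for $X$. Both come from \eqref{eq:compare} once $X$ is controlled by $\Psi_E$ itself, which is the content of Lemma~\ref{lem:X}. This comparison with $\varepsilon=0$ works as long as our lower bound for $\mu_1(E)$ safely exceeds $\varepsilon$, and it takes us to $E=5$. For $E\ge5$ we estimate the integral for $\Psi_E$ directly. Decimals are rounded in the safe direction.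

\subsection{Two inequalities}

\begin{lemma}\label{lem:ell}
$2\ell(x)\le x^{-2/3}$ for all $x>0$.
\end{lemma}

\begin{proof}
With $x=e^{3q}$ the claim is $f(q)=\frac12e^{4q}-e^q+\frac12e^{-2q}-e^{3q}+1+3q\ge0$. Here $f(0)=0$, and with $v=e^q$
\[
v^2f'(q)=2v^6-3v^5-v^3+3v^2-1=(v-1)^3(2v^3+3v^2+3v+1),
\]
which has the sign of $q$.
\end{proof}

By (R2) with $f=1$, $E\Psi_E=\langle g\rangle$ with $g=(U/U')'-\frac12=\frac12-UU''/U'^2$. Inserting $U=\frac12w^2(2\ell+\varepsilon)$ and \eqref{eq:U},
\begin{equation}\label{eq:g}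
2g=1-G,\quad G=\frac{(2\ell+\varepsilon)(1+\varepsilon x^2)}{(1+\varepsilon x)^2},\quad\text{i.e.}\quad 2g=\frac{1-2\ell+\varepsilon(2x-1-2\ell x^2)}{(1+\varepsilon x)^2}.
\end{equation}
Both sides of the following identity equal $2x^2\log x+(x-1)(1-3x)$:
\begin{equation}\label{eq:logid}
(2x-1-2\ell x^2)\,w^2=2x^2\Bigl[\log x-\frac{x-1}x-\frac{(x-1)^2}{2x^2}\Bigr].
\end{equation}

\begin{lemma}\label{lem:X}
For $0\le\varepsilon\le\frac1{15}$ and $E\ge0$,
\begin{equation}\label{eq:Xbound}
X\le2E\,\Psi_E+\pi .
\end{equation}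
Consequently $\Psi_E\le\pi\mu_1(E)$ and $X\le\pi(1+2E\mu_1(E))$.
\end{lemma}

\begin{proof}
The idea is to compare the integrand $(1+\varepsilon x)^{-2}$ of $X$ with $2g$ on each side of $x=1$. Let $x>1$ and $\xi=\frac{x-1}x\in(0,1)$. The bracket in \eqref{eq:logid} is $-\log(1-\xi)-\xi-\frac{\xi^2}2\ge0$. So $2g\ge(1-2\ell)(1+\varepsilon x)^{-2}$ there, i.e. $(1+\varepsilon x)^{-2}\le2g+2\ell(1+\varepsilon x)^{-2}$. For $x<1$ use $(1+\varepsilon x)^{-2}\le1=2g+G$. Together
\[
X\le2E\Psi_E+\int_b^1G\,\frac{dx}p+\int_1^a\frac{2\ell}{(1+\varepsilon x)^2}\frac{dx}p .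
\]
By \eqref{eq:amp}, $dx/p=x_z\,d\phi$, where $\phi$ ranges over an interval of length $\frac\pi2$ on each side of $x=1$. By Lemma~\ref{lem:ell}, $2\ell+\varepsilon\le x^{-2/3}(1+\varepsilon x^{2/3})$. For $x\le1$, since $1+\varepsilon x^2\le1+\varepsilon x$,
\[
Gx_z=\frac{x(2\ell+\varepsilon)^{3/2}(1+\varepsilon x^2)}{(1+\varepsilon x)^3}\le\frac{(1+\varepsilon x^{2/3})^{3/2}}{(1+\varepsilon x)^2}\le\exp\bigl(\varepsilon(\tfrac32x^{2/3}-2x)+\varepsilon^2\bigr)\le e^{\varepsilon/8+\varepsilon^2}\le e^{\varepsilon/5}\le1+\frac\varepsilon4 .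
\]
Here $t-\frac{t^2}2\le\log(1+t)\le t$ was used, the maximum of $\frac32x^{2/3}-2x$ is $\frac18$, at $x=\frac18$, and $\varepsilon\le\frac1{15}$ entered in the last two steps. For $x\ge1$,
\[
\frac{2\ell\,x_z}{(1+\varepsilon x)^2}\le\frac{(1+\varepsilon x^{2/3})^{1/2}}{(1+\varepsilon x)^3}\le(1+\varepsilon)^{-5/2}\le(1+\varepsilon)^{-1}\le1-\varepsilon+\varepsilon^2\le1-\frac\varepsilon4 .
\]
The two bounds add up to at most $2$, which gives \eqref{eq:Xbound}. Since $X>0$, \eqref{eq:compare} and \eqref{eq:mu1} give $\sqrt{1+\varepsilon}\,\Psi_E\le\pi\mu_1$, hence $\Psi_E\le\pi\mu_1$. Insert this in \eqref{eq:Xbound}.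
\end{proof}

\subsection{The range $0\le E\le5$}

\emph{Lower bounds for $\mu_1$.} Since $m$ is decreasing, $(m*m)(t)\ge t\,m(t)^2$, so $\mu_1(t)\ge m(t)+\frac t2m(t)^2$. On $[j,j+1]$ this is at least $m(j+1)+\frac j2m(j+1)^2$. From
\[
m(1)\ge.08197,\quad m(2)\ge.07825,\quad m(3)\ge.07302,\quad m(4)\ge.06716,\quad m(5)\ge.06135
\]
we get on the intervals $[0,1],\dots,[4,5]$ the lower bounds $.0819$, $.0813$, $.0783$, $.0739$, $.0688$. So
\begin{equation}\label{eq:mulow}
\mu_1\ge.078\ \text{ on }[0,3],\qquad \mu_1\ge.0688\ \text{ on }[3,5],\qquad \mu_1\le\tfrac1{12}e^{5/24}<.103\ \text{ on }[0,5],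
\end{equation}
the last by \eqref{eq:mu1up}.

\emph{Lower bound for $\Psi_E$.} In \eqref{eq:compare} insert \eqref{eq:Xbound} in the second term and $X(t,E)\le\pi(1+2E\mu_1)$ in the third, where also $(1+t)^{-3/2}\le1$. Multiplication by $\sqrt{1+\varepsilon}/\pi$ gives
\[
(1+\varepsilon+2\varepsilon E)\,\frac{\Psi_E}\pi\ \ge\ K(\varepsilon):=\sqrt{1+\varepsilon}\,\Bigl[\mu_1\Bigl(1-\frac{\varepsilon^2E}2\Bigr)-\frac{\varepsilon^2}4\Bigr]-\varepsilon .
\]
The bracket is at most $.103$ and decreases in $\varepsilon$, so $K'(\varepsilon)<\frac12(.103)-1<0$ and $K(\varepsilon)\ge K(\frac1{15})$. With $\sqrt{16/15}>1.0327$ and $\varepsilon^2/4<.00112$ at $\varepsilon=\frac1{15}$: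
\begin{itemize}
\item for $0\le E\le3$: $K\ge1.0327(.07748-.00112)-.06667>.012$, so $\Psi_E/\pi>.012/1.467>.008$;
\item for $3\le E\le5$: $K\ge1.0327(.06803-.00112)-.06667>.0024$, so $\Psi_E/\pi>.0024/1.734>.0013$.
\end{itemize}

\emph{Conclusion.} For fixed $\varepsilon\le\frac1{15}$, $\Psi$ is increasing in $E$ on $[0,5]$, so, dropping $R>0$,
\begin{equation}\label{eq:Blow}
B\ge\Psi+e^E\int_0^Ee^{-t}\Psi\,dt\ge\Psi_0\bigl(1+e^E-1\bigr)=e^E\Psi_0=\frac{\pi e^E}{\sqrt{1+\varepsilon}} .
\end{equation}
With $X\le\pi(1+.206E)$, $\Theta>0$ follows from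
\[
\frac{\Psi_E}\pi>\varepsilon^2(1+\varepsilon)^{3/2}(1+.206E)^2e^{-E}.
\]
The right side decreases in $E$, since $\frac{.412}{1+.206E}<1$, and increases in $\varepsilon$. It is at most $.0049$ on $[0,3]$ and at most $.0007$ on $[3,5]$, below the bounds just found.

\subsection{The range $E\ge5$}

Now we use
\begin{equation}\label{eq:PsiElarge}
\sqrt{2E}\,E\,\Psi_E=\sqrt{2E}\,\langle g\rangle=\int_b^ag\,\frac{dx}{\sqrt{1-U/E}} .
\end{equation}
Write $2g=(U'^2-2UU'')/U'^2$. The numerator vanishes at $x=1$ and has derivative $-2UU'''=4U/x^3\ge0$, which is zero only at $x=1$. So $g>0$ for $x>1$ and $g<0$ for $x<1$. We show that the positive part of the integral exceeds $1.126$ and that the negative part is less than $1.02$ in absolute value.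

\subsubsection*{The part $x>1$}

It is at least
\[
\int_1^ag\,dx=\Bigl[\frac U{U'}-\frac x2\Bigr]_1^a=\Gamma:=\frac{\frac{a+1}2-\frac{a\log a}{a-1}}{1+\varepsilon a}>0 ,
\]
where $U(a)/U'(a)=\frac{a(a-1-\log a)+\frac\varepsilon2a(a-1)^2}{(a-1)(1+\varepsilon a)}$ was inserted. For fixed $\varepsilon$, $\Gamma$ increases with $a$, because its derivative is $g(a)>0$; for fixed $a$ it decreases in $\varepsilon$. The root $a$ itself decreases in $\varepsilon$ and increases in $E$. So $\Gamma$ is smallest at $\varepsilon=\frac1{15}$, $E=5$. As $U_{1/15}(6.75)<4.943<5$, there $a>6.75$ and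
\[
\Gamma\ge\frac{3.875-2.2417}{1.45}>1.126 .
\]

\subsubsection*{The part $x<1$}

Let $\chi=2g/U'>0$ for $x<1$. Substituting $t=U(x)$, the absolute value of this part is
\[
\mathcal M=\frac12\int_0^E\chi(x(t))\,\frac{dt}{\sqrt{1-t/E}},\qquad x(t)<1,\ U(x(t))=t .
\]
We bound $\chi$ by a multiple of $e^{-U/2}$. By \eqref{eq:g} and \eqref{eq:logid}, with $\zeta=\frac{1-x}x$,
\[
\chi=\frac{\chi_0+\varepsilon\chi_1}{(1+\varepsilon x)^3},\qquad \chi_0=\frac{x(2\ell-1)}{1-x}=2x\sum_{j\ge0}\frac{(1-x)^j}{j+3},\qquad \chi_1=\frac2{\zeta^3}\Bigl[\log(1+\zeta)-\zeta+\frac{\zeta^2}2\Bigr].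
\]

\emph{Bounds for $\chi_0$.} We compare power series in $u=1-x$.
\begin{itemize}
\item $\chi_0\le\frac23x^{1/4}$, i.e. $\sum\frac{u^j}{j+3}\le\frac13(1-u)^{-3/4}$: the constant terms agree, and the ratios of consecutive coefficients satisfy $\frac{j+3/4}{j+1}\ge\frac{j+3}{j+4}$, since $(j+\frac34)(j+4)=j^2+\frac{19}4j+3\ge(j+3)(j+1)$.
\item $\chi_0\le\frac{16}{15}x^{1/2}$, i.e. $\sum\frac{u^j}{j+3}\le\frac8{15}(1-u)^{-1/2}$: the quotients of $\frac1{j+3}$ by the coefficients of $(1-u)^{-1/2}$ are $\frac13,\frac12,\frac8{15},\frac8{15}$ for $j=0,1,2,3$. For $j\ge2$ they do not increase because $(j+3)(j+1)\le(j+4)(j+\frac12)$ there.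
\end{itemize}

\emph{Bounds for $\chi_1$.} From $\log(1+\zeta)\le\zeta-\frac{\zeta^2}2+\frac{\zeta^3}3$ and $\log(1+\zeta)\le\zeta$ we get $\chi_1\le\frac23$ and $\chi_1\le\frac1\zeta=\frac x{1-x}$.

\emph{Combination with $e^{U/2}=x^{-1/2}e^{-(1-x)/2}e^{\varepsilon(1-x)^2/4}$.}
\begin{itemize}
\item If $x\ge.21$, then $-\log x\le2(1-x)$, because $2(1-x)+\log x$ is concave, zero at $1$ and positive at $.21$. So $\chi_0x^{-1/2}e^{-(1-x)/2}\le\frac23x^{-1/4}e^{-(1-x)/2}\le\frac23$. If $x\le.21$, this product is at most $\frac{16}{15}e^{-.395}<.72$.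
\item $\chi_1x^{-1/2}e^{-(1-x)/2}\le.79$. For $x\ge.4$ use $\chi_1\le\frac23$ and that $x^{-1/2}e^{x/2}$ decreases on $(0,1)$. For $x\le.4$ use $\chi_1\le\frac x{1-x}$; the resulting bound $\frac{x^{1/2}}{1-x}e^{-(1-x)/2}$ increases in $x$. At $x=.4$ both bounds are less than $.781$.
\end{itemize}
Hence $\chi\le\bigl(.72+\frac{.79}{15}\bigr)e^{1/60}e^{-U/2}\le.79\,e^{-U/2}$.

\emph{The integral.} Substitute $t=E(1-\xi^2)$ and put $v^2=E/2\ge2.5$:
\[
\mathcal M\le.395\cdot2E\int_0^1e^{-E(1-\xi^2)/2}d\xi=.395\cdot4f(v),\qquad f(v)=vD(v),\quad D(v)=e^{-v^2}\int_0^ve^{u^2}du .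
\]
Since $D'=1-2vD$, at a critical point of $f$ we have $D=\frac v{2v^2-1}$ and $f=\frac{v^2}{2v^2-1}\le.625$ for $v^2\ge2.5$. Moreover $f(v)\to\frac12$ as $v\to\infty$, and
\[
f(\sqrt{2.5})=2.5\,e^{-2.5}\sum_{j\ge0}\frac{2.5^j}{j!\,(2j+1)}\le2.5\,(.08209)(3.1224)<.641 .
\]
(The terms $j\le8$ of the sum add up to less than $3.1216$. The term $j=9$ is less than $.00056$, and from there on consecutive ratios are below $\frac14$, so the tail is less than $.00075$.) So $f\le.641$ for $v^2\ge2.5$, and $\mathcal M\le.395\cdot4\cdot.641<1.02$.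

\subsubsection*{Conclusion}

By \eqref{eq:PsiElarge}, for $E\ge5$,
\[
\Psi_E\ge\frac{1.126-1.02}{\sqrt2\,E^{3/2}}>\frac{.1}{\sqrt2\,E^{3/2}}>0 .
\]
Together with the previous range, $\Psi$ is increasing in $E$ on $[0,\infty)$ for fixed $\varepsilon\le\frac1{15}$. So \eqref{eq:Blow} holds for all $E$, and $B\ge e^E\Psi_0\ge3e^E$. Write $q=\Psi_E$. By \eqref{eq:Xbound} and $\varepsilon^2(1+\varepsilon)\le.005$,
\[
\varepsilon^2(1+\varepsilon)X^2\le.005\cdot2(4E^2q^2+\pi^2)\le.04E^2q^2+.099 .
\]
Two inequalities finish the proof for $E\ge5$.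
\begin{itemize}
\item $qe^E\ge.04E^2q^2$. By Lemma~\ref{lem:X} and \eqref{eq:mu1up}, $q\le\pi\mu_1\le.27e^{E/24}$. So it suffices that $.0108\,E^2\le e^{23E/24}$, which holds because $e^t\ge\frac{t^2}2$ for $t\ge0$.
\item $2qe^E>.099$: we have $2qe^E\ge\frac{.2\,e^E}{\sqrt2E^{3/2}}$, which increases for $E\ge\frac32$ and exceeds $1.87$ at $E=5$.
\end{itemize}
Adding, $\Psi_EB\ge3qe^E>\varepsilon^2(1+\varepsilon)X^2$, i.e. $\Theta>0$. This proves Proposition~\ref{prop:positive} and with it Theorem~\ref{thm:class}. \qed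

\begin{remark}
The hypothesis $\varepsilon\le\frac1{15}$, i.e. $n\ge4$, is used in Lemma~\ref{lem:X} and in the numerical margins. A narrow one is $K(\frac1{15})>.0024$ on $3\le E\le5$, where the bound $\mu_1\ge.0688$ is only slightly larger than $\frac1{15}$. At $E=0$ alone, \eqref{eq:Theta0} shows that $\Theta>0$ holds exactly for $\varepsilon<\varepsilon_*\approx.0982$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GS} \emph{Isoperimetric Regions In Gauss Sectors}, \url{https://scholar.rose-hulman.edu/cgi/viewcontent.cgi?article=1182&context=rhumj}.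
\end{thebibliography}

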